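\title{Bimodules over division rings with prescribed iterated dimensions}

\begin{abstract}
Dualizing a bimodule ${}_FM_G$ over division rings repeatedly produces a sequence of dimensions $d_0^M,d_1^M,d_2^M,\dots$. Finite representation type of the triangular matrix ring of $M$ is governed by the dimension-sequences, which count the triangles at the vertices of a triangulated polygon. We prove that every dimension-sequence is realized by a bimodule, so that the bimodule Artin problem always has a positive solution, and we determine all finite and infinite sequences of positive integers that occur as $(d_i^M)$. The bimodules are unions of a chain of localizations organized along a zigzag walk. A slope inequality for subspaces of tensor products, whose dimensions are continuants, shows that the bases chosen early in the construction remain independent.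
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Iterated duals and dimension-sequences}

Let $F$ and $G$ be division rings and let $M$ be an $F$--$G$-bimodule. Then $M$ has a right dimension over $G$ and a left dimension over $F$, and further dimensions appear when we dualize. Put $A_i=F$ for $i$ even and $A_i=G$ for $i$ odd, and let $M(0)=M$. If the $A_i$--$A_{i+1}$-bimodule $M(i)$ has finite left dimension, let
\[
M(i+1)=\operatorname{Hom}_{A_i}\bigl({}_{A_i}M(i),A_i\bigr),\qquad (bfa)(x)=f(xb)\,a\quad(b\in A_{i+1},\ a\in A_i),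
\]
an $A_{i+1}$--$A_{i+2}$-bimodule. Put $d_i^M=\dim M(i)_{A_{i+1}}$, defined as long as the relevant dimensions are finite, and $d_m(M)=(d_0^M,\dots,d_{m-1}^M)$. The dual of a left space of dimension $n$ is a right space of dimension $n$, so $d_{i+1}^M$ is also the left dimension of $M(i)$. Thus $d_0^M=\dim M_G$, $d_1^M=\dim{}_FM$, $d_2^M=\dim{}_GM(1)$, and $d_i^{M(1)}=d_{i+1}^M$.

The basic example is an extension $G\subseteq F$ with $M={}_FF_G$. Here $M(1)\cong{}_GF_F$ through $f\mapsto f(1)$, so $d_0^M=\dim F_G$, $d_1^M=1$ and $d_2^M=\dim{}_GF$: the sequence begins with the right and the left degree of the extension. Every $M$ with $d_1^M=1$ is of this form, since for a generator $x$ of ${}_FM$ the rule $xg=\sigma(g)x$ defines an embedding $\sigma\colon G\to F$.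

Fix a triangulation of a convex $m$-gon, $m\ge3$, number the vertices cyclically $0,\dots,m-1$, and let $d_i$ be the number of triangles incident to vertex $i$. The set $\mathcal D$ of \emph{dimension-sequences}, in the sense of Dowbor, Ringel and Simson, consists of $(0,0)$ and of all sequences $(d_0,\dots,d_{m-1})$ obtained in this way. The triangle gives $(1,1,1)$, the square $(1,2,1,2)$, the pentagon $(2,1,3,1,2)$, up to rotation. Dowbor, Ringel and Simson proved the following fact, in which $\mathbb N=\{0,1,2,\dots\}$.

\begin{itemize}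
\item[(DRS)] The hereditary ring $R_M=\begin{pmatrix}F&M\\0&G\end{pmatrix}$ is of finite representation type if and only if, for some $m$, $d_m(M)\in\mathcal D$ and $d^M_{i+2mt}=d^M_i$ for $i=0,\dots,m-1$ and all $t\in\mathbb N$.
\end{itemize}
They also note that some $d_j^M$ equals $1$ when $d_m(M)\in\mathcal D$; for $m\ge3$ this is the presence of an ear in a triangulation (Section~\ref{sec:cont}). If $j\ge1$, then $M(j-1)$ comes from an extension of division rings with right degree $d_{j-1}^M$ and left degree $d_{j+1}^M$.

For $d\in\mathcal D$ of length $m$, the \emph{Artin problem of dimension-type $d$}, or \emph{bimodule Artin problem}, asks whether there are division rings $F,G$ and a bimodule ${}_FM_G$ with $d_m(M)=d$. For $(0,0)$, $(1,1,1)$, $(1,2,1,2)$ and $(1,3,1,3,1,3)$ such a bimodule exists trivially. For $(2,1,3,1,2)$ it exists by work of Schofield, who constructed extensions $G\subseteq F$ with prescribed left and right dimensions. In \cite{source} the problem is recorded as an open question for every $d\in\mathcal D$ that is not a cyclic permutation of one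 of these five sequences. The answer is positive for all of them.

\begin{theorem}\label{thm:main}
Let $d=(d_0,\dots,d_{m-1})\in\mathcal D$ with $m\ge3$. There are division rings $F,G$ and a bimodule ${}_FM_G$ with $d_m(M)=d$. For every such $M$ one has $d^M_{i+m}=d^M_i$ for all $i\ge0$; hence $R_M$ is of finite representation type.
\end{theorem}

The method decides, more generally, which sequences of positive integers occur. The \emph{continuant} of a finite sequence of integers is defined by $K(\,)=1$, $K(a_1)=a_1$ and
\[
K(a_1,\dots,a_n)=a_nK(a_1,\dots,a_{n-1})-K(a_1,\dots,a_{n-2}).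
\]

\begin{theorem}\label{thm:class}
Let $I=\{0,\dots,N\}$ or $I=\mathbb N$, and let $(d_i)_{i\in I}$ be positive integers. There is a bimodule $M$ with $d_i^M=d_i$ for all $i\in I$ if and only if either all continuants $K(d_i,\dots,d_j)$ with $i\le j$ in $I$ are positive, or there is $\delta\in\mathcal D$ of some length $m\ge3$ with $d_i=\delta_{i\bmod m}$ for all $i\in I$.
\end{theorem}

\subsection*{First cases}

Suppose that $F$, $G$ and $M$ are finite-dimensional over a field $k$ that is central in both rings and acts centrally on $M$. Then $k$ acts centrally on each $M(i)$, and counting $\dim_kM(i)$ on both sides gives $d_i^M[A_{i+1}:k]=d_{i+1}^M[A_i:k]$ for all $i$, whence $d_{i+2}^M=d_i^M$. A field extension $F\subseteq G$ of degree $c$ and $M={}_FG_G$ give $1,c,1,c,\dots$, which covers $(1,1,1)$, $(1,2,1,2)$ and $(1,3,1,3,1,3)$. Up to rotation nothing else of length $m\ge3$ in $\mathcal D$ arises in this way. If $m$ is odd, a sequence with periods $2$ and $m$ (Theorem~\ref{thm:main}) is constant, so all entries are $1$; as the entries add up to $3(m-2)$, we get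 $m=3$. If $m$ is even, the sequence is $(1,c,\dots,1,c)$ up to rotation with $1+c=6-12/m$, so $(m,c)$ is $(4,2)$, $(6,3)$ or $(12,4)$; in the last case cutting off the six ears would leave a triangulated hexagon with all entries $2$, which has no ear. All other dimension-sequences therefore need rings in which left and right dimensions are independent of each other.

They are not completely independent. If $d_0^M=d_1^M=1$, the embedding $\sigma$ above is an isomorphism, and all $d_i^M$ equal $1$; note that $K(1,1)=0$. Section~\ref{sec:rigid} shows that a vanishing continuant always has this effect: it determines the rest of the sequence, by a dimension count along exact sequences built from the $M(i)$. It is natural to guess that this count is the only obstruction, and Theorem~\ref{thm:class} says that it is.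

\subsection*{The existence theorem and the method}

Both theorems are deduced in Section~\ref{sec:rigid} from this rigidity and from the following existence result.

\begin{theorem}\label{thm:exist}
Let $I=\{0,\dots,N\}$ with $1\le N<\infty$, or $I=\mathbb N$ and $N=\infty$. Let $(d_i)_{i\in I}$ be positive integers such that
\begin{itemize}
\item[(P)] $K(d_i,\dots,d_j)>0$ for all $i\le j$ in $I$, except that, if $N<\infty$, only $K(d_0,\dots,d_N)\ge0$ is required.
\end{itemize}
Then there are division rings $F,G$ and a bimodule ${}_FM_G$ with $d_i^M=d_i$ for all $i\in I$.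
\end{theorem}

For example, $(a,1,b)$ with $a,b\ge2$ satisfies (P), because $K(a,1,b)=(a-1)(b-1)-1$; the theorem then gives an extension $G\subseteq F$ of right degree $a$ and left degree $b$.

A right basis of $M(i)$ turns the left action into a homomorphism $\psi^{(i)}\colon A_i\to M_{d_i}(A_{i+1})$. Then $M(i)$ is the bimodule of columns of length $d_i$ and $M(i-1)$, whose dual it is, is the bimodule of rows. So we must find $F$, $G$ and homomorphisms $\psi^{(i)}$ such that the columns of $\psi^{(i)}$ are isomorphic to the rows of $\psi^{(i+1)}$ for every $i$. We approximate. Given a bimodule $N$ and $d$ elements of $N$ that are independent on one side, a localization (Section~\ref{sec:loc}) enlarges the ring on that side, as freely as possible, so that these elements become a basis of a bimodule containing $N$. This embeds columns of one level into rows of the next, or rows into columns. A walk on $I$ that crosses each edge $\{i,i+1\}$ infinitely often in both directions makes these embeddings mutually inverse in the limit (Section~\ref{sec:walk}). The difficulty is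 that, on each return to level $i$, the basis chosen at the previous visit has to be used again, and it must have stayed independent over rings that have grown in the meantime. Sections~\ref{sec:ss} and~\ref{sec:exc} prove this. Independence is replaced by a stronger property, semistability, which is carried down the levels by taking kernels and is then carried back up. The dimensions of the kernels are continuants, and (P) is what keeps them from becoming negative.

\subsection*{Conventions}
Homomorphisms of rings are unital. An $A$--$B$-bimodule is also a $B^{\mathrm{op}}$--$A^{\mathrm{op}}$-bimodule. From Section~\ref{sec:loc} on, $k$ is a fixed field, all rings are $k$-algebras and all bimodules are $k$-central, that is, $\lambda x=x\lambda$ for $\lambda\in k$.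

\section{Continuants and triangulations}\label{sec:cont}

For a given sequence $(d_i)$ of integers write $K[i,j]=K(d_i,\dots,d_j)$, with $K[i,i-1]=1$ and $K[i,i-2]=0$, so that $K[i,j]=d_jK[i,j-1]-K[i,j-2]$ for all $i\le j$. Let $X(a)=\begin{pmatrix}a&-1\\1&0\end{pmatrix}$. Induction on $j$ gives
\begin{equation}\label{eq:matrix}
X(d_i)\cdots X(d_j)=\begin{pmatrix}K[i,j]&-K[i,j-1]\\ K[i+1,j]&-K[i+1,j-1]\end{pmatrix}\qquad(i\le j).
\end{equation}
Splitting off the factor $X(d_i)$ on the left yields the left recursion
\begin{equation}\label{eq:left}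
K[i,j]=d_iK[i+1,j]-K[i+2,j]\qquad(i\le j),
\end{equation}
and comparing the two recursions shows, by induction on the length, that $K$ is invariant under reversal of the sequence. Since $\det X(a)=1$,
\begin{equation}\label{eq:det}
K[i,j-1]\,K[i+1,j]-K[i,j]\,K[i+1,j-1]=1\qquad(i\le j).
\end{equation}

Call a sequence $(d_0,\dots,d_N)$ of positive integers, $N\ge1$, \emph{critical} if $K[0,N]=0$ and $K[i,j]>0$ for all $0\le i\le j\le N$ with $(i,j)\ne(0,N)$. The reversal of a critical sequence is critical, and \eqref{eq:det} gives
\begin{equation}\label{eq:crit}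
K[0,N-1]=K[1,N]=1\quad\text{for a critical sequence }(d_0,\dots,d_N).
\end{equation}

Renumbering the vertices shows that $\mathcal D$ is closed under rotation and reversal. An \emph{ear} of a triangulation is a vertex lying in one triangle only. For $m\ge4$ there are two ears, and no two ears are adjacent. Indeed, the $m$ sides are distributed over $m-2$ triangles with at most two sides each, so two triangles contain two sides, and the common vertex of those two sides is an ear; and the triangles at two adjacent ears would share a side of the polygon, hence coincide, forcing $m=3$. Cutting off an ear deletes an entry $1$ and lowers its two neighbors by $1$; gluing a triangle onto a side does the reverse.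

\begin{lemma}\label{lem:D}
Let $m\ge3$ and let $d_0,\dots,d_{m-1}$ be positive integers. Then $(d_0,\dots,d_{m-1})\in\mathcal D$ if and only if $(d_0,\dots,d_{m-2})$ is critical and $d_{m-1}=K[1,m-3]$.
\end{lemma}

The ``if'' part is needed only for Theorem~\ref{thm:class}.

\begin{proof}
\emph{Only if.} We realize the continuants as determinants. We claim that there are $u_0,\dots,u_{m-1}\in\mathbb Z^2$ with $\det(u_i,u_j)>0$ for $i<j$, with $\det(u_i,u_{i+1})=1=\det(u_0,u_{m-1})$, and with $u_{i-1}+u_{i+1}=d_iu_i$ for $0\le i\le m-1$, where $u_{-1}=-u_{m-1}$ and $u_m=-u_0$. For $m=3$ take $(1,0),(1,1),(0,1)$. For $m\ge4$ the vertices $0$ and $m-1$ are adjacent, so there is an ear $l$ with $1\le l\le m-2$. Cut it off, take vectors $u_i$ ($i\ne l$) for the smaller polygon, and put $u_l=u_{l-1}+u_{l+1}$. The determinant conditions persist by bilinearity. The relation at $l$ holds by definition, the relation $u_{l-2}+u_{l+1}=(d_{l-1}-1)u_{l-1}$ becomes $u_{l-2}+u_l=d_{l-1}u_{l-1}$, and $u_{l-1}+u_{l+2}=(d_{l+1}-1)u_{l+1}$ becomes $u_l+u_{l+2}=d_{l+1}u_{l+1}$. (For $(2,1,3,1,2)$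 the vectors are $(1,0),(2,1),(1,1),(1,2),(0,1)$.)

For fixed $i\ge0$ the function $j\mapsto\det(u_{i-1},u_{j+1})$ is $0$ at $j=i-2$, is $1$ at $j=i-1$, and satisfies the recursion of $K[i,j]$ because $u_{j+1}=d_ju_j-u_{j-1}$. So $K[i,j]=\det(u_{i-1},u_{j+1})$. For $1\le i\le j\le m-2$ this is positive. For $i=0$ it equals $\det(u_{j+1},u_{m-1})$, which is positive for $j<m-2$ and zero for $j=m-2$. Finally $u_{m-2}=u_0+d_{m-1}u_{m-1}$, so $K[1,m-3]=\det(u_0,u_{m-2})=d_{m-1}$.

\emph{If.} Put $N=m-2$ and use induction on $N$. For $N=1$, $d_0d_1=1$ and the sequence is $(1,1,1)$. Let $N\ge2$. If all $d_i\ge2$ for $i\le N$, then $K[0,j]-K[0,j-1]\ge K[0,j-1]-K[0,j-2]\ge\dots\ge1$, so $K[0,N]>0$. Hence $d_l=1$ for some $l\le N$. Each neighbor $a$ of $d_l$ in $(d_0,\dots,d_N)$ satisfies $a-1=K(1,a)>0$, as an interval of length $2$ is proper.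

Suppose $0<l<N$. Delete $d_l$ and lower $d_{l\pm1}$ by $1$. Multiplying out gives $X(a)X(1)X(b)=X(a-1)X(b-1)$, so an interval of the new sequence containing both lowered entries has the continuant of the corresponding old interval. An interval ending in $d_{l-1}-1$ and starting at $i$ has continuant $K[i,l-1]-K[i,l-2]=K[i,l]>0$, and by reversal one starting in $d_{l+1}-1$ and ending at $j$ has continuant $K[l,j]>0$. So the new sequence is critical. The full product of the matrices $X$ is unchanged, so by \eqref{eq:matrix} its lower right entry $-K[1,N-1]$ is unchanged. By induction the new sequence followed by $K[1,N-1]$ lies in $\mathcal D$; gluing a triangle between the two lowered entries gives the claim.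

Suppose $l=0$. By \eqref{eq:left}, $K[0,j]=K[1,j]-K[2,j]=K(d_1-1,d_2,\dots,d_j)$ for $j\ge1$, so $(d_1-1,d_2,\dots,d_N)$ is critical and $(d_1-1,d_2,\dots,d_N,K[2,N-1])\in\mathcal D$ by induction. Gluing a triangle between the last and the first vertex gives $(1,d_1,\dots,d_N,K[2,N-1]+1)\in\mathcal D$, and $K[1,N-1]-K[2,N-1]=K[0,N-1]=1$ by \eqref{eq:crit}. The case $l=N$ reduces to this one by reversal.
\end{proof}

\section{Semistable subspaces and rigidity}\label{sec:rigid}

Let $A,B$ be division rings and $X$ an $A$--$B$-bimodule. Its \emph{left dual} $\operatorname{Hom}_A({}_AX,A)$, used to define $M(i+1)$, and its \emph{right dual} $\operatorname{Hom}_B(X_B,B)$, with $(bfa)(x)=bf(ax)$, are $B$--$A$-bimodules. If ${}_AX$ is finite-dimensional, the biduality map identifies $X$ with the right dual of its left dual. In particular $M(i-1)$ is the right dual of $M(i)$ for $i\ge1$.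

\begin{example}\label{ex:121}
The sequence $(1,2,1)$ is critical; we show that $d_3(M)=(1,2,1)$ forces $d_3^M=2$. Since $d_0^M=1$, we may take $F\subseteq G$ and $M={}_FG_G$, with $\dim{}_FG=2$. Since $d_2^M=1$, the left $G$-space $M(1)=\operatorname{Hom}_F({}_FG,F)$ has a generator $\varphi$, and $\varphi f=\sigma(f)\varphi$ defines an embedding $\sigma\colon F\to G$ with $\varphi(x\sigma(f))=\varphi(x)f$. Then $M(1)$ is $G$ with $F$ acting on the right through $\sigma$, so $\dim G_{\sigma(F)}=2$, and $d_3^M=\dim{}_{\sigma(F)}G$. The surjection $\varphi\colon G\to F$ is linear on both sides, so its kernel has left $F$-dimension $1$ and right $\sigma(F)$-dimension $1$. For $0\ne x\in\ker\varphi$ this says $Fx=x\sigma(F)$. Hence $\sigma(F)=x^{-1}Fx$ and $d_3^M=\dim{}_FG=2$.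
\end{example}

The example counts the dimension of the kernel of an evaluation map on both sides. In general we take kernels repeatedly, and each evaluation map has to be surjective for the count to work. Surjectivity alone does not pass to the next step. The following condition implies it and does.

\begin{definition}\label{def:ss}
Let $N$ be an $A$--$B$-bimodule, $W$ a left $B$-space of dimension $w$ with $1\le w<\infty$, and $Y\subseteq N\otimes_BW$ a left $A$-subspace of finite dimension $y$. Then $Y$ is \emph{semistable} in $N\otimes_BW$ if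
\[
w\cdot\dim_A\bigl(Y\cap(N\otimes_BV)\bigr)\le y\cdot\dim_BV\qquad\text{for all left $B$-subspaces }V\subseteq W .
\]
\end{definition}

So no subspace $V$ carries more than its proportional share of $Y$. If $w=1$, every $Y$ is semistable, since $V$ is $0$ or $W$. If $N\subseteq\tilde N$ are $A$--$B$-bimodules, then $Y\subseteq N\otimes_BW$ is semistable in $N\otimes_BW$ if and only if it is semistable in $\tilde N\otimes_BW$: a basis of $W$ extending a basis of $V$ shows $(N\otimes W)\cap(\tilde N\otimes V)=N\otimes V$.

\begin{lemma}[Reflection]\label{lem:reflect}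
Let $C$ be an $A$--$B$-bimodule with $\dim C_B=d<\infty$ and right dual $R$. Let $Y\subseteq C\otimes_BW$ be semistable, with $y=\dim Y\ge1$ and $w=\dim W$. Then the evaluation map $\operatorname{ev}\colon R\otimes_AY\to W$, induced by $f\otimes c\otimes x\mapsto f(c)x$, is surjective, and $Y'=\ker\operatorname{ev}$ has left $B$-dimension $dy-w$ and is semistable in $R\otimes_AY$.
\end{lemma}

\begin{proof}
Let $V\subseteq Y$ be a left $A$-subspace and $U=\operatorname{ev}(R\otimes V)$. Let $c_b$ and $f_b$ be dual bases of $C$ and $R$. Each $v\in V$ is $\sum_bc_b\otimes x_b$ with $x_b=\operatorname{ev}(f_b\otimes v)\in U$. So $V\subseteq Y\cap(C\otimes U)$, and semistability gives $w\dim V\le y\dim U$. For $V=Y$ this forces $U=W$, because $y\ge1$; as $R\otimes_AY$ has left dimension $dy$, we get $\dim Y'=dy-w$. For general $V$,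
\[
\dim\bigl(Y'\cap(R\otimes V)\bigr)=d\dim V-\dim U\le\Bigl(d-\frac wy\Bigr)\dim V=\frac{dy-w}{y}\dim V.\qedhere
\]
\end{proof}

The rule $(w,y)\mapsto(y,dy-w)$ is the recursion \eqref{eq:left}; this is how continuants enter.

\begin{proposition}[Rigidity]\label{prop:rigid}
Let $(d_0,\dots,d_N)$ be critical and let $M$ be a bimodule with $d_i^M=d_i$ for $0\le i\le N$. Then $d_{N+1}^M$ is finite and equals $K[1,N-1]$.
\end{proposition}

\begin{proof}
Write $M_i=M(i)$ for $0\le i\le N$ and let $M_{-1}$ be the right dual of $M_0$; then $M_{i-1}$ is the right dual of $M_i$ for $0\le i\le N$. Let $V\ne0$ be a left subspace of $M_N$ of finite dimension $q$. Put $Y_{N+1}=A_{N+1}$ and $Y_N=V\subseteq M_N\otimes Y_{N+1}$, which is semistable as $\dim Y_{N+1}=1$. For $i=N,N-1,\dots,0$, as long as $Y_i\ne0$, let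
\[
Y_{i-1}=\ker\bigl(\operatorname{ev}\colon M_{i-1}\otimes_{A_i}Y_i\to Y_{i+1}\bigr).
\]
By Lemma~\ref{lem:reflect} with $C=M_i$ and $W=Y_{i+1}$, these maps are surjective, $Y_{i-1}$ is semistable in $M_{i-1}\otimes Y_i$, and the left dimensions satisfy $\dim Y_{i-1}=d_i\dim Y_i-\dim Y_{i+1}$. For $-1\le i\le N$ put $w_i=K[i+1,N]\,q-K[i+1,N-1]$. Then $w_N=q$, $w_{N-1}=d_Nq-1$, and $w_{i-1}=d_iw_i-w_{i+1}$ for $0\le i\le N-1$ by \eqref{eq:left}; so $\dim Y_i=w_i$ whenever $Y_i$ is defined.

\emph{Finiteness.} The coefficient of $q$ in $w_i$ is positive for $0\le i\le N$. So for all large $q$ the numbers $w_0,\dots,w_N$ are positive; then $Y_{-1}$ is defined and has dimension $w_{-1}=-K[0,N-1]<0$, which is absurd. Hence $q$ is bounded, and the left dimension $d_{N+1}^M$ of $M_N$ is finite.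

\emph{The value.} Take $V=M_N$, so $q=d_{N+1}^M\ge1$. Now each $Y_i$ is an $A_i$--$A_{N+1}$-bimodule and the evaluation maps are bimodule maps, so we can also count right dimensions $r_i$ over $A_{N+1}$. For $i\ge1$, a right basis of $M_{i-1}$ gives $M_{i-1}\otimes_{A_i}Y_i\cong Y_i^{\,d_{i-1}}$ as right spaces. Thus $r_{N+1}=1$, $r_N=d_N$ and $r_{i-1}=d_{i-1}r_i-r_{i+1}$, that is, $r_i=K[i,N]$. For $i\ge1$ this is positive, so the recursion reaches $Y_0$; and $r_0=0$, so $Y_0=0$. Therefore $0=w_0=K[1,N]\,q-K[1,N-1]$, and $K[1,N]=1$ by \eqref{eq:crit}.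
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Theorem~\ref{thm:exist}]
Condition (P) fails for $d$ itself, since $K[0,m-1]=-K[0,m-3]=-1$. But $(d_0,\dots,d_{m-2})$ is critical by Lemma~\ref{lem:D}, so it satisfies (P) with $N=m-2\ge1$, and Theorem~\ref{thm:exist} gives $M$ with $d_i^M=d_i$ for $i\le m-2$. The last entry comes for free: $d_{m-1}^M=K[1,m-3]=d_{m-1}$ by Proposition~\ref{prop:rigid} and Lemma~\ref{lem:D}.

Let $M$ be any bimodule with $d_m(M)=d$. The first $m-1$ dimensions of $M(1)$ are the first $m-1$ entries of the rotation $d'=(d_1,\dots,d_{m-1},d_0)\in\mathcal D$, so the same two results give $d_m(M(1))=d'$, that is, $d_m^M=d_0$. Repeating with $M(2),M(3),\dots$ gives $d_{i+m}^M=d_i^M$ for all $i$. By (DRS), $R_M$ is of finite representation type.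
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}, given Theorem~\ref{thm:exist}]
If all continuants are positive, apply Theorem~\ref{thm:exist}, or take $M=k^{d_0}$ over a field $k$ when $I=\{0\}$. If $d_i=\delta_{i\bmod m}$, apply Theorem~\ref{thm:main} with its periodicity statement.

Conversely let $d_i^M=d_i$ for $i\in I$, suppose that some continuant is not positive, and choose $i\le j$ with $K[i,j]\le0$ and $j-i$ minimal. Then $j>i$, and all shorter intervals have positive continuants. By \eqref{eq:det}, $K[i,j]\,K[i+1,j-1]=K[i,j-1]\,K[i+1,j]-1\ge0$, so $K[i,j]=0$ and $(d_i,\dots,d_j)$ is critical. With $m=j-i+2$, Lemma~\ref{lem:D} gives $\delta=(d_i,\dots,d_j,K[i+1,j-1])\in\mathcal D$. We show $d_x=\delta_{(x-i)\bmod m}$ for all $x\in I$; a rotation of $\delta$ is then the required sequence.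

For $x\ge i$: Proposition~\ref{prop:rigid} gives $d_m(M(i))=\delta$, and Theorem~\ref{thm:main} gives the periodicity. For $x\le j$ we read the sequence backward. Let $M'$ be $M(j-1)$ regarded as a bimodule over the opposite rings. This exchanges left and right duals, so $M'(l)$ is $M(j-1-l)$ over the opposite rings for $0\le l\le j-1$. Hence $d_l^{M'}$ is the left dimension $d_{j-l}$ of $M(j-1-l)$ for $l\le j-1$, and $d_j^{M'}$ is the right dimension $d_0$ of $M(0)$. So $d_l^{M'}=d_{j-l}$ for $0\le l\le j$. Proposition~\ref{prop:rigid} for the critical sequence $(d_j,\dots,d_i)$ gives $d_m(M')=(\delta_{m-2},\dots,\delta_0,\delta_{m-1})$, which lies in $\mathcal D$. By Theorem~\ref{thm:main}, $d_l^{M'}=\delta_{(m-2-l)\bmod m}$ for all $l$, and $m-2-l=x-i$ for $l=j-x$.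
\end{proof}

The rest of the paper proves Theorem~\ref{thm:exist}.

\section{Localization of a bimodule}\label{sec:loc}

Let $A,B$ be division rings, $N$ an $A$--$B$-bimodule and $d\ge1$. We want a division ring $D\supseteq B$ and an $A$--$D$-bimodule $C\supseteq N$ with $\dim C_D=d$, in which the elements of $N$ satisfy only those $D$-linear relations that this dimension forces. The triple $(A,N,B)$ is encoded in the ring
\[
T=\begin{pmatrix}A&N\\0&B\end{pmatrix},\qquad e_1=\begin{pmatrix}1&0\\0&0\end{pmatrix},\quad e_2=\begin{pmatrix}0&0\\0&1\end{pmatrix},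
\]
with $e_1T=(A,N)$ and $e_2T=(0,B)$. If $T\to S$ is a homomorphism, then $N$ maps to the $A$--$e_2Se_2$-bimodule $e_1Se_2$, and an isomorphism $e_1S\cong(e_2S)^d$ makes $e_1Se_2$ free of rank $d$ over $e_2Se_2$. So we shall adjoin such an isomorphism universally and then pass to a field of fractions.

\subsection*{Projective $T$-modules}
A right submodule $J$ of $(e_1T)^{(X)}\oplus(e_2T)^{(Z)}$ is a pair of right subspaces $J_1=Je_1\subseteq A^{(X)}$ and $J_2=Je_2\subseteq N^{(X)}\oplus B^{(Z)}$ with $J_1N\subseteq J_2$. Since $A$ is a division ring, $J_1\otimes_AN\to N^{(X)}$ is injective, so $(J_1,J_1N)\cong J_1\otimes_Ae_1T$; choosing a complement of $J_1N$ in $J_2$ gives $J\cong(e_1T)^{(p)}\oplus(e_2T)^{(l)}$ with $p=\dim J_1$ and $l=\dim_B(J_2/J_1N)$. As $T=e_1T\oplus e_2T$, every submodule of a projective right $T$-module is a direct sum of copies of $e_1T$ and $e_2T$. For finitely generated $J$ put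
\begin{equation}\label{eq:rho}
\rho(J)=d\cdot\dim_AJ_1+\dim_B(J_2/J_1N),
\end{equation}
the size that $J$ will have once $e_1T$ is identified with $(e_2T)^d$.

For a simple artinian ring $S$, the \emph{rank} of a map of finitely generated $S$-modules is the composition length of its image. If $D=e_2Se_2$ is a division ring, then $e_2S$ is simple and the rank of $\varphi$ is $\dim_D(\operatorname{im}\varphi)e_2$.

\begin{definition}\label{def:loc}
A \emph{right localization of $(A,N,B)$ of rank $d$} is a homomorphism of $k$-algebras $T\to S$ with $S$ simple artinian, such that $D=e_2Se_2$ is a division ring, $e_1S\cong(e_2S)^d$, and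
\begin{itemize}
\item[(L)] if $\alpha\colon P'\to P$ is a map of finitely generated projective right $T$-modules and $\operatorname{rank}(\alpha\otimes_TS)\le r$, then there is a finitely generated submodule $P_0$ with $\alpha(P')\subseteq P_0\subseteq P$ and $\rho(P_0)\le r$.
\end{itemize}
We refer to it by the pair $(D,C)$ with $C=e_1Se_2$, an $A$--$D$-bimodule with $\dim C_D=d$.
\end{definition}

Property (L) expresses freeness: a map over $T$ has small rank over $S$ only if it factors through a small projective module already over $T$.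

\begin{lemma}\label{lem:locprop}
Let $(D,C)$ be a right localization of $(A,N,B)$ of rank $d$.
\begin{itemize}
\item[(i)] The map $T\to S$ is injective; so $B\subseteq D$, and $N\subseteq C$ as $A$--$B$-bimodules.
\item[(ii)] If $r\le d$ and $n_1,\dots,n_r\in N$ are right $B$-independent, they are right $D$-independent in $C$. For $r=d$ they form a basis of $C_D$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The kernel is an ideal, so it suffices to consider $x\in e_iTe_j$ in the kernel. Left multiplication by $x$ is a map $\alpha\colon e_jT\to e_iT$ of rank $0$ over $S$. By (L) its image lies in some $P_0$ with $\rho(P_0)=0$, so $P_0=0$ and $x=0$.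

(ii) Otherwise $(n_1,\dots,n_r)\colon(e_2T)^r\to e_1T$ has rank at most $r-1$ over $S$, so some $P_0=(J_1,J_2)\subseteq(A,N)$ with $\rho(P_0)\le r-1<d$ has all $n_b$ in $J_2$. By \eqref{eq:rho}, $J_1=0$ and $\dim_BJ_2\le r-1$, a contradiction.
\end{proof}

\subsection*{Existence}
We recall three published facts. A \emph{fir} is a ring in which all left and all right ideals are free of unique rank; a \emph{semifir} is a ring in which all finitely generated right ideals are free of unique rank. The \emph{inner rank} of an $s\times t$ matrix is the least $r$ such that the matrix is a product of an $s\times r$ and an $r\times t$ matrix. For rings $R_\lambda$ containing a common subring $R_0$, the \emph{coproduct} $\coprod_{R_0}R_\lambda$ is the universal ring with homomorphisms from the $R_\lambda$ that agree on $R_0$.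

\begin{itemize}
\item[(F1)] (Bergman \cite{Bergman}; also \cite[Ch.~2]{Schofield}.) Let $R_0$ be a finite product of matrix rings over division rings, let $R_\lambda$ be rings containing $R_0$, and $R=\coprod_{R_0}R_\lambda$. A \emph{standard module} is a module $\bigoplus_\lambda U_\lambda\otimes_{R_\lambda}R$ with arbitrary right $R_\lambda$-modules $U_\lambda$, the index $\lambda=0$ being allowed. Every submodule of a standard module is isomorphic to a standard module. If $R_\lambda=R_0\oplus R_\lambda^\circ$ as $R_0$-bimodules, then $R$ is the direct sum of $R_0$ and all tensor products $R_{\lambda_1}^\circ\otimes_{R_0}\dots\otimes_{R_0}R_{\lambda_n}^\circ$ with $n\ge1$ and $\lambda_i\ne\lambda_{i+1}$.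
\item[(F2)] (\cite[\S7.5]{Cohn}, \cite{DS}.) A semifir $E$ has a universal field of fractions: a division ring $D\supseteq E$, generated by $E$ as a division ring, such that the inner rank over $E$ of every matrix equals its rank over $D$.
\item[(F3)] (Cohn.) A coproduct of division rings over a common division subring is a fir.
\end{itemize}

\begin{proposition}\label{prop:loc}
Every triple $(A,N,B)$ has a right localization of every rank $d\ge1$.
\end{proposition}

\begin{proof}
Let $R_0=k\times k$, embedded in $T$ by $e_1,e_2$ and in $L=M_{d+1}(k)$ by $e_1=\operatorname{diag}(1,\dots,1,0)$, $e_2=\operatorname{diag}(0,\dots,0,1)$. Let $R=T\amalg_{R_0}L$, a $k$-algebra, and $Q=e_2R$. From $e_1L\cong(e_2L)^d$ we get $e_1R\cong Q^d$. The matrix units of $L$ give $R=M_{d+1}(E)$ with $E=e_2Re_2$, and $U\mapsto Ue_2$ is an equivalence from right $R$-modules to right $E$-modules taking $Q$ to $E$.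

\emph{Step 1: $R$ as a $T$-bimodule.} The $k$-central $R_0$-bimodules are the modules over $R_0\otimes_kR_0\cong k^4$, so we can write $T=R_0\oplus T^\circ$ and $L=R_0\oplus L^\circ$ as bimodules. Let $X_n=L^\circ\otimes T^\circ\otimes L^\circ\otimes\dots\otimes L^\circ$ with $n\ge1$ factors $L^\circ$, tensored over $R_0$. Since $T\otimes X_n\otimes T=X_n\oplus(T^\circ\otimes X_n)\oplus(X_n\otimes T^\circ)\oplus(T^\circ\otimes X_n\otimes T^\circ)$, the normal form in (F1) gives $R=T\oplus R'$ as $T$--$T$-bimodules, with $R'=\bigoplus_nT\otimes_{R_0}X_n\otimes_{R_0}T$. For a right $R_0$-module $U$ the module $U\otimes_{R_0}T$ is a direct sum of copies of $e_1T$ and $e_2T$. Hence, for every right $T$-module $Z$,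
\begin{equation}\label{eq:split}
Z\otimes_TR=Z\oplus(Z\otimes_TR')\text{ as right $T$-modules, with }Z\otimes_TR'\text{ projective over }T,
\end{equation}
because $Z\otimes_TR'=\bigoplus_n(Z\otimes_{R_0}X_n)\otimes_{R_0}T$. In particular $R_T$ is projective, and by the symmetric argument so is ${}_TR$.

\emph{Step 2: a criterion.} Let $J$ be an $R$-submodule of a standard module that embeds, as a $T$-module, in a projective $T$-module. Then $J$ is a direct sum of copies of $Q$. Indeed $J\cong(U_0\otimes_{R_0}R)\oplus(U_T\otimes_TR)\oplus(U_L\otimes_LR)$ by (F1). Here $U_0$ is a sum of copies of $e_iR_0$ and $U_L$ a sum of copies of $e_2L$. By \eqref{eq:split}, $U_T$ embeds in $U_T\otimes_TR$, hence in a projective $T$-module, so $U_T$ is a sum of copies of $e_iT$. Each summand induces to $e_1R\cong Q^d$ or to $Q$.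

\emph{Step 3: $E$ is a semifir.} By Step 2 every submodule of $R^n$ is a direct sum of copies of $Q$, so every right ideal of $E$ is free. For uniqueness of rank, let $\mathcal C$ be the universal field of fractions of $A\amalg_kB$, which exists by (F3) and (F2) and contains $A$ and $B$. The map $T\to A\times B\to M_{d+1}(\mathcal C)$, $(a,b)\mapsto\operatorname{diag}(a,\dots,a,b)$, agrees on $R_0$ with $L\subseteq M_{d+1}(\mathcal C)$, so the two extend to $R$. Under this homomorphism $Q$ induces to a simple module, so $Q^i\cong Q^j$ implies $i=j$.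

Let $D$ be the universal field of fractions of $E$ and $S=M_{d+1}(D)\supseteq R$. Then $e_2Se_2=D$ and $e_1S\cong(e_2S)^d$. The centralizer of $k$ in $D$ is a division subring containing $E$, hence equal to $D$; so $S$ is a $k$-algebra.

\emph{Step 4: property (L).} The map $\alpha\otimes R$ between powers of $Q$ is a matrix over $E$ whose rank over $D$ is at most $r$. By (F2) it factors through $Q^{r'}$ with $r'\le r$. Let $J\subseteq P\otimes_TR$ be the image of $Q^{r'}$. By Step 3, $J\cong Q^j$ for some finite $j$; being projective, $J$ is a direct summand of $Q^{r'}$, and comparing lengths over $S$ gives $j\le r$. It remains to descend from $R$ to $T$. Regard $P\subseteq P\otimes_TR$ by \eqref{eq:split}, and let $P_0=J\cap P\supseteq\alpha(P')$ and $Z=P/P_0$. Since ${}_TR$ is flat, $P_0R\cong P_0\otimes_TR$ and $\bar J=J/P_0R$ is a submodule of the standard module $Z\otimes_TR$. If the image of $x\in P$ lies in $\bar J$, then $x\in J$, so $x\in P_0$; thus $\bar J\cap Z=0$. Therefore the projection to $Z\otimes_TR'$ embeds $\bar J$ in a projective $T$-module, and by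 Step 2 the $R$-module $\bar J$ is projective. Hence $J\cong(P_0\otimes_TR)\oplus\bar J$. With $P_0\cong(e_1T)^{(p)}\oplus(e_2T)^{(l)}$, the module $P_0\otimes_TR\cong Q^{(dp+l)}$ is a direct summand of $Q^j$. So $p,l$ are finite and $\rho(P_0)=dp+l\le j\le r$.
\end{proof}

\subsection*{Left localizations}
We also need to enlarge $A$ instead of $B$. A left submodule $J$ of $(Te_2)^s\oplus(Te_1)^p$ is a pair $J_2=e_2J\subseteq B^s$, $J_1=e_1J\subseteq N^s\oplus A^p$ with $NJ_2\subseteq J_1$; put $\rho(J)=d\dim_BJ_2+\dim_A(J_1/NJ_2)$. A \emph{left localization of $(A,N,B)$ of rank $d$} is a homomorphism $T\to S$ with $S$ simple artinian, $D=e_1Se_1$ a division ring, $Se_2\cong(Se_1)^d$, and (L) for left modules with this $\rho$. We refer to it by $(D,R)$ with $R=e_1Se_2$, a $D$--$B$-bimodule with $\dim{}_DR=d$. The isomorphism $T^{\mathrm{op}}\cong\begin{pmatrix}B^{\mathrm{op}}&N\\0&A^{\mathrm{op}}\end{pmatrix}$ interchanges $e_1$ and $e_2$ and turns left $T$-modules into right modules. Hence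
\begin{itemize}
\item[(Op)] $(D,X)$ is a right localization of $(A,N,B)$ of rank $d$ if and only if $(D^{\mathrm{op}},X)$ is a left localization of $(B^{\mathrm{op}},N,A^{\mathrm{op}})$ of rank $d$.
\end{itemize}
So left localizations exist, $A\subseteq D$, $N\subseteq R$, and any $d$ left $A$-independent elements of $N$ form a basis of ${}_DR$.

In a left localization the left dual of $R$ lies inside $S$. The equivalence $U\mapsto e_1U$ from left $S$-modules to left $D$-spaces gives $\operatorname{Hom}_D(R,D)\cong\operatorname{Hom}_S(Se_2,Se_1)=e_2Se_1$ as $B$--$D$-bimodules, the pairing being multiplication in $S$. If $n_1,\dots,n_d$ is a basis of ${}_DR$, the dual basis consists of elements $n_b^*\in e_2Se_1$ with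
\begin{equation}\label{eq:dualbasis}
n_bn_c^*=\delta_{bc}e_1,\qquad\sum_bn_b^*n_b=e_2 .
\end{equation}
For the second equation, $z=e_2-\sum n_b^*n_b$ satisfies $e_1Sz=Rz=0$, and $Se_1S=S$.

\section{The zigzag construction}\label{sec:walk}

\subsection*{Frames}
A \emph{frame of size $d$} is a homomorphism $\psi\colon A\to M_d(D)$ with $A,D$ division rings. The columns of length $d$ over $D$ form an $A$--$D$-bimodule $C$ and the rows a $D$--$A$-bimodule $R$, with $A$ acting through $\psi$. The product of a row and a column identifies $C$ with the left dual of $R$ and $R$ with the right dual of $C$, and the standard bases $r_b$ and $c_b$ are dual. A $D$--$A$-bimodule with a left basis $n_1,\dots,n_d$ is the row bimodule of the frame defined by $n_bg=\sum_{b'}\psi(g)_{bb'}n_{b'}$, with $r_b=n_b$; an $A$--$D$-bimodule with a right basis $n_1,\dots,n_d$ is the column bimodule of the frame defined by $gn_b=\sum_{b'}n_{b'}\psi(g)_{b'b}$. If $A\subseteq A'$, $D\subseteq D'$ and $\psi'\colon A'\to M_d(D')$ restricts to $\psi$, then $C\subseteq C'$ and $R\subseteq R'$ with the same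 standard bases. The transpose $g\mapsto\psi(g)^{\mathsf T}$ is a frame $A^{\mathrm{op}}\to M_d(D^{\mathrm{op}})$ whose columns are $R$ and whose rows are $C$.

\subsection*{The walk}
Let $I$, $N$ and $(d_i)$ satisfy (P). Let $k_0=0,k_1,k_2,\dots$ be the walk on $I$ with steps $\pm1$ that runs $0\to N_1\to0\to N_2\to0\to\cdots$, monotonically on each piece, where $N_j=\min(j,N)$; see Figure~\ref{fig:walk}. We call $t$ the time and $k_t$ the level. Every level is visited infinitely often, $k_t\equiv t\pmod2$, and first visits to levels $\ge1$ are made by up-steps. If $s<t$ are consecutive visits to level $\ell$, then between them the walk makes either a \emph{lower excursion}, straight down to $0$ and back, with $t=s+2\ell$ and last step up, or an \emph{upper excursion}, straight up to some $n=N_j>\ell$ and back, with $t=s+2(n-\ell)$ and last step down. In both cases $s+1$ and $t-1$ are equal or are consecutive visits to one level.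

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.6cm,y=0.75cm]
\foreach \y in {0,1,2,3}{\draw[gray!40] (0,\y)--(18,\y); \node[left] at (-0.2,\y) {$\y$};}
\draw[line width=3pt,gray!60] (13,1)--(15,3)--(17,1);
\draw[line width=2pt] (4,2)--(6,0)--(8,2);
\draw (0,0)--(1,1)--(2,0)--(4,2)--(6,0)--(9,3)--(12,0)--(15,3)--(18,0);
\foreach \x in {0,4,8,13,17}{\node[below] at (\x,-0.15) {\small $\x$};}
\end{tikzpicture}
\caption{The walk for $N=3$, with time horizontal and level vertical. Thick black: a lower excursion between the consecutive visits to level $2$ at times $4$ and $8$. Thick gray: an upper excursion between the consecutive visits to level $1$ at times $13$ and $17$.}\label{fig:walk}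
\end{figure}

\subsection*{The data}
We construct division rings $D_t$ ($t\ge-1$) with $D_{t-2}\subseteq D_t$, frames $\psi_t\colon D_{t-1}\to M_{d_{k_t}}(D_t)$ ($t\ge0$) with columns $C_t$, rows $R_t$ and standard bases $c_b^t,r_b^t$, and injective bimodule maps $\beta_t$ ($t\ge1$), as follows.
\begin{itemize}
\item[(U)] If $t$ is an up-step, $(D_t,R_t)$ is a left localization of rank $d_{k_t}$ of $(D_{t-2},N_t,D_{t-1})$, where $N_t\supseteq C_{t-1}$, with equality unless $t$ is a first visit; $\beta_t\colon C_{t-1}\to R_t$ is the inclusion $C_{t-1}\subseteq N_t\subseteq R_t$, which is $D_{t-2}$--$D_{t-1}$-linear.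
\item[(D)] If $t$ is a down-step, $(D_t,C_t)$ is a right localization of rank $d_{k_t}$ of $(D_{t-1},R_{t-1},D_{t-2})$; $\beta_t\colon R_{t-1}\to C_t$ is the inclusion, which is $D_{t-1}$--$D_{t-2}$-linear.
\end{itemize}
The even rings $D_t$ will grow to $G$ and the odd ones to $F$. For the frames at one level to converge, and for the maps $\beta_t$ to become mutually inverse, we require for consecutive visits $s<t$ to the same level:
\begin{itemize}
\item[(a)] $\psi_t$ restricts to $\psi_s$ on $D_{s-1}$; thus $C_s\subseteq C_t$ and $R_s\subseteq R_t$;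
\item[(b)] for a lower excursion, $R_s\xrightarrow{\beta_{s+1}}C_{s+1}\subseteq C_{t-1}\xrightarrow{\beta_t}R_t$ is the inclusion;
\item[(b$'$)] for an upper excursion, $C_s\xrightarrow{\beta_{s+1}}R_{s+1}\subseteq R_{t-1}\xrightarrow{\beta_t}C_t$ is the inclusion.
\end{itemize}

Start with $D_{-1}=D_0=k$ and the scalar frame $\psi_0$. Let $t\ge1$, $\ell=k_t$, and suppose that everything is constructed at times less than $t$.

\emph{Up-step, first visit.} Nothing has to be extended, and we only need $d_\ell$ independent elements. Let $N_t=C_{t-1}\oplus(D_{t-2}\otimes_kD_{t-1})^{d_\ell}$ and let $n_b$ be $1\otimes1$ in the $b$th new summand. The $n_b$ are left $D_{t-2}$-independent. Take a left localization $(D_t,R_t)$ as in (U); the $n_b$ form a basis of ${}_{D_t}R_t$, and $\psi_t$ is the frame they define.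

\emph{Up-step, later visit.} Let $s$ be the last visit to $\ell$. Condition (b) dictates the basis: let $n_b\in C_{t-1}$ be the image of $r_b^s$ under $\gamma\colon R_s\xrightarrow{\beta_{s+1}}C_{s+1}\subseteq C_{t-1}$.
\begin{itemize}
\item[] \textbf{Claim U.} The elements $n_1,\dots,n_{d_\ell}$ are left $D_{t-2}$-independent.
\end{itemize}
Granting this, take a left localization $(D_t,R_t)$ as in (U) and let $\psi_t$ be the frame defined by the basis $n_b$. The map $\gamma$ is $D_s$--$D_{s-1}$-linear, so for $g\in D_{s-1}$ the relation $r_b^sg=\sum\psi_s(g)_{bb'}r_{b'}^s$ gives $n_bg=\sum\psi_s(g)_{bb'}n_{b'}$ in $C_{t-1}$ and hence in $R_t$; this is (a). The composite in (b) is left $D_s$-linear and sends $r_b^s$ to $n_b=r_b^t$, as does the inclusion; this is (b).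

\emph{Down-step.} Let $s$ be the last visit to $\ell$, and let $n_b\in R_{t-1}$ be the image of $c_b^s$ under $\gamma'\colon C_s\xrightarrow{\beta_{s+1}}R_{s+1}\subseteq R_{t-1}$.
\begin{itemize}
\item[] \textbf{Claim D.} The elements $n_1,\dots,n_{d_\ell}$ are right $D_{t-2}$-independent.
\end{itemize}
Granting this, take a right localization $(D_t,C_t)$ as in (D); the $n_b$ form a basis of $(C_t)_{D_t}$ by Lemma~\ref{lem:locprop}, and $\psi_t$ is the frame they define. As $\gamma'$ is $D_{s-1}$--$D_s$-linear, $gc_b^s=\sum c_{b'}^s\psi_s(g)_{b'b}$ gives $gn_b=\sum n_{b'}\psi_s(g)_{b'b}$ for $g\in D_{s-1}$, which is (a); and the composite in (b$'$) is right $D_s$-linear with $c_b^s\mapsto c_b^t$.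

The two claims are proved in Section~\ref{sec:exc}, using only (P) and the properties (U), (D), (a), (b), (b$'$) at times less than $t$. So the induction runs through all $t$.

\subsection*{The limit}

\begin{proof}[Proof of Theorem~\ref{thm:exist}, given Claims U and D]
Let $G=\bigcup_{t\text{ even}}D_t$ and $F=\bigcup_{t\text{ odd}}D_t$. Level $i$ is visited at infinitely many times $t\equiv i\pmod2$, so by (a) the frames $\psi_t$ at these times have a union $\psi^{(i)}\colon A_i\to M_{d_i}(A_{i+1})$. Its columns $M_i$ and rows $R^{(i)}$ are the unions of the $C_t$ and $R_t$; thus $\dim(M_i)_{A_{i+1}}=d_i$, and $M_i$ is the left dual of $R^{(i)}$.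

Let $i,i+1\in I$. The steps crossing the edge $\{i,i+1\}$ alternate between up and down. Let $u<u'<u''$ be three successive crossings, up, down, up:
\[
C_{u-1}\xrightarrow{\ \beta_u\ }R_u\subseteq R_{u'-1}\xrightarrow{\ \beta_{u'}\ }C_{u'}\subseteq C_{u''-1}\xrightarrow{\ \beta_{u''}\ }R_{u''}.
\]
The times $u-1<u'$ bound an upper excursion from level $i$, and $u'-1<u''$ bound a lower excursion from level $i+1$. By (b$'$), $\beta_{u'}\beta_u(x)=x$ for $x\in C_{u-1}$; by (b), $\beta_{u''}\beta_{u'}(z)=z$ for $z\in R_{u'-1}$. Hence $\beta_{u''}(x)=\beta_{u''}\beta_{u'}\beta_u(x)=\beta_u(x)$, so the $\beta_u$ at up-crossings are compatible and define an injective map $M_i\to R^{(i+1)}$ of $A_i$--$A_{i+1}$-bimodules. It is surjective, since each $R_{u'-1}$ lies in the image of $\beta_{u''}$ and these $R_{u'-1}$ exhaust $R^{(i+1)}$. So $M_i\cong R^{(i+1)}$ has finite left dimension $d_{i+1}$ and left dual $M_{i+1}$. For $M=M_0$ we get $M(i)\cong M_i$ and $d_i^M=d_i$ for all $i\in I$.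
\end{proof}

\section{Semistability and localization}\label{sec:ss}

For an excursion of depth one, $t=s+2$, the claims are empty: in Claim U the $n_b$ are the images of a $D_s$-basis under an injective left $D_s$-linear map, and $D_{t-2}=D_s$. Depth two shows what is at stake.

\begin{example}\label{ex:depth2}
Consider a lower excursion from level $2$ with $d_1=1$ and $d_2=2$, and shift time so that the levels $2,1,0,1$ are visited at times $-2,-1,0,1$. The frames of size one are embeddings $\psi_{-1}\colon D_{-2}\to D_{-1}$ and $\psi_1\colon D_0\to D_1$, so $C_{-1}=D_{-1}\subseteq D_1=C_1$. The basis of $R_{-2}$ becomes a pair $x_1,x_2\in D_{-1}$ that is left independent over $\psi_{-1}(D_{-2})$; equivalently $x=x_1x_2^{-1}\notin\psi_{-1}(D_{-2})$. Claim U says that $x\notin\psi_1(D_0)$.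

Let $n\in C_0$ be the image of $1\in R_{-1}=D_{-1}$. By (b), $n$ is the standard basis of $R_1\supseteq C_0$, so $ng=\psi_1(g)n$ for $g\in D_0$. Hence $x=\psi_1(g)$ if and only if $xn=ng$, an equation between elements of $C_0$. Now $n$ and $xn$ are the elements $1$ and $x$ of $R_{-1}$, which are right $D_{-2}$-independent. If $d_0\ge2$, they remain right $D_0$-independent in $C_0$ by Lemma~\ref{lem:locprop}(ii), and the claim holds. If $d_0=1$, then $C_0=nD_0$ and the claim fails. The dividing line is $K(d_0,1,2)=d_0-2\ge0$.
\end{example}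

The pattern is that independence over $D_0$ in $C_1$ is reduced to a property of a configuration one level lower, and this property survives the localization at the bottom when $d_0$ is large enough. For $d_2=3$ a relation $\sum_a\psi_1(g_a)x_a=0$ is no longer one equation in $C_0$. It says that $(ng_1,ng_2,ng_3)$ lies in the $D_1$-span of the two-dimensional left $D_{-1}$-space $\{(c_1n,c_2n,c_3n):c_a\in D_{-1},\ \sum c_ax_a=0\}\subseteq C_0^3$, and to exclude this we need to know how that space meets the subspaces $C_0\otimes V$ for $V\subseteq D_0^3$. This is semistability. The space in question is the kernel of an evaluation map, so Lemma~\ref{lem:reflect} applies to it. Two more lemmas are needed: semistability survives a right localization, and in a left localization it can be recovered from the kernel.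

If $C$ is an $A$--$D$-bimodule, $B\subseteq D$ a division subring and $W$ a left $B$-space, we call $Y\subseteq C\otimes_BW$ \emph{$D$-semistable} if it is semistable in $C\otimes_D(D\otimes_BW)=C\otimes_BW$. This tests $Y$ against all $D$-subspaces of $D\otimes_BW$.

\begin{lemma}[Extension]\label{lem:ext}
Let $(D,C)$ be a right localization of $(A,N,B)$ of rank $d$, and let $Y\subseteq N\otimes_BW$ be semistable, with $y=\dim Y$, $w=\dim W$ and $dy\ge w$. Then $Y$ is $D$-semistable in $C\otimes_BW$.
\end{lemma}

For $y\ge1$ the condition $dy\ge w$ is necessary, since $dy-w$ is then a dimension by Lemma~\ref{lem:reflect}.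

\begin{proof}
Let $W=B^w$, so that $N\otimes W=N^w$, written as rows. Let $V^+\subseteq D^w$ be a left subspace of dimension $v$, say $V^+=\{x:x\kappa=0\}$ with $\kappa\in D^{w\times(w-v)}$ of rank $w-v$. Tensoring the exact sequence $0\to V^+\to D^w\to D^{w-v}$ gives $C\otimes V^+=\{x\in C^w:x\kappa=0\}$. Let $\mathbf y\in N^{y_0\times w}$ have as rows an $A$-basis of $Y\cap(C\otimes V^+)$; we must show $wy_0\le yv$.

Left multiplication by $\mathbf y$ is a $T$-map $(e_2T)^w\to(e_1T)^{y_0}$. Its rank over $S$ is the dimension of the image of $\mathbf y\colon D^w\to C^{y_0}$, which is at most $v$ because $\mathbf y\kappa=0$. By (L) there is $(J_1,J_2)\subseteq(A^{y_0},N^{y_0})$ with the columns of $\mathbf y$ in $J_2$ and $dp+l\le v$, where $p=\dim J_1$ and $l=\dim J_2/J_1N$. Choose $h\in A^{(y_0-p)\times y_0}$ of rank $y_0-p$ whose kernel on columns $A^{y_0}$ is $J_1$. Its kernel on $N^{y_0}=A^{y_0}\otimes_AN$ is $J_1N$, so the columns of $h\mathbf y$ span a right $B$-space of dimension $l'\le l$. Hence for some $u\in GL_w(B)$ only the first $l'$ columns of $h\mathbf yu$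 are nonzero, and the rows of $h\mathbf y=(h\mathbf yu)u^{-1}$ lie in $N\otimes V$, where $V\subseteq B^w$ is spanned by the first $l'$ rows of $u^{-1}$. These rows are $y_0-p$ left independent elements of $Y$, so semistability over $B$ gives $y_0-p\le\frac ywl'$. Since $1\le\frac ywd$,
\[
y_0\le\frac yw\,l'+p\le\frac yw\,(l'+dp)\le\frac yw\,v.\qedhere
\]
\end{proof}

The next lemma reverses Lemma~\ref{lem:reflect}. In its notation, the evaluation map $R\otimes_BB^q\to D^p$ attached to the elements $y_a$ sends $n_b\otimes\varepsilon_a$ to $y_{ab}$, and $\mathcal K$ is the part of its kernel with coefficients in $A$.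

\begin{lemma}[Inverse reflection]\label{lem:inv}
Let $(D,R)$ be a left localization of $(A,N,B)$ of rank $d$, let $n_1,\dots,n_d\in N$ be a basis of ${}_DR$, and let $C$ be the left dual of $R$, with dual basis $n_b^*$. Let $p,q\ge1$, let $y_{ab}\in A^p$ be rows ($a\le q$, $b\le d$), and put $y_a=\sum_bn_b^*y_{ab}\in C^p=C\otimes_DD^p$. Assume that $A^{dq}\to A^p$, $(c_{ab})\mapsto\sum c_{ab}y_{ab}$, is surjective and that
\[
\mathcal K=\Bigl\{\sum c_{ab}\,n_b\otimes\varepsilon_a\ :\ c_{ab}\in A,\ \sum c_{ab}y_{ab}=0\Bigr\}\subseteq N\otimes_BB^q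
\]
is semistable, where $\varepsilon_a$ is the standard basis of $B^q$. Then $y_1,\dots,y_q$ are left $B$-independent, and $\sum_aBy_a$ is semistable in $C\otimes_DD^p$.
\end{lemma}

\begin{proof}
The $n_b$ are left $A$-independent, so surjectivity gives $\dim_A\mathcal K=dq-p$. Let $V^+\subseteq D^p$ be a left subspace of dimension $v^+\ge0$, and let $H=\{g\in B^q:\sum g_ay_a\in C\otimes V^+\}$, of left dimension $y_0$. We show $py_0\le qv^+$. For $V^+=0$ this is independence, and then in general it is semistability.

Let $g\in B^{y_0\times q}$ have as rows a basis of $H$, and let $\pi\in B^{q\times(q-y_0)}$ have rank $q-y_0$ and $g\pi=0$. Maps of left modules are right multiplications by matrices, composed from left to right, and $C=e_2Se_1$. Let $\nu\colon(Te_1)^{dq}\to(Te_2)^q$ be block diagonal with the column $(n_1,\dots,n_d)^{\mathsf T}$ in each of the $q$ blocks, and let $\eta\colon(Te_1)^{dq}\to(Te_1)^p$ have rows $y_{ab}$. By \eqref{eq:dualbasis}, $\nu$ is invertible over $S$, with the row $(n_1^*,\dots,n_d^*)$ in each block of $\nu^{-1}$, and $\nu^{-1}\eta$ has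 rows $y_a$. The rows of $g\nu^{-1}\eta$ lie in $C\otimes V^+$, so $g\nu^{-1}\eta=x\omega$ with $x\in C^{y_0\times v^+}$ and $\omega\in D^{v^+\times p}$ a matrix of basis rows of $V^+$. This factors through $(Se_1)^{v^+}$, so $\operatorname{rank}(g\nu^{-1}\eta)\le v^+$.

This is a rank condition on a matrix involving $\nu^{-1}$, to which (L) does not apply. We clear the inverse by considering the $T$-map
\[
\Xi=(\nu\pi,\eta)\colon(Te_1)^{dq}\to(Te_2)^{q-y_0}\oplus(Te_1)^p .
\]
Over $S$ it has the rank of $\nu^{-1}\Xi=(\pi,\nu^{-1}\eta)$. The sequence $0\to B^{y_0}\xrightarrow{g}B^q\xrightarrow{\pi}B^{q-y_0}\to0$ stays exact under $Se_2\otimes_B-$, so the kernel of $\pi$ on $(Se_2)^q$ is the image of $g$, and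
\[
\operatorname{rank}\Xi=\operatorname{rank}\pi+\operatorname{rank}(g\nu^{-1}\eta)\le d(q-y_0)+v^+ .
\]
By (L) for left modules there are $J_2\subseteq B^{q-y_0}$ and $J_1\subseteq N^{q-y_0}\oplus A^p$ with $NJ_2\subseteq J_1$, such that $J_1$ contains the image of $A^{dq}$ under $\Xi$ and $dj+l\le d(q-y_0)+v^+$, where $j=\dim J_2$ and $l=\dim J_1/NJ_2$. Let $V\subseteq B^q$ be the preimage of $J_2$ under $\pi$, of dimension $v=y_0+j$. Since $N^{q-y_0}/NJ_2\cong N\otimes(B^q/V)$, the space $J_1/NJ_2$ contains the image of
\[
A^{dq}\to\bigl(N\otimes(B^q/V)\bigr)\oplus A^p,\qquad(c_{ab})\mapsto\Bigl(\sum c_{ab}\,n_b\otimes\varepsilon_a,\ \sum c_{ab}y_{ab}\Bigr),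
\]
whose kernel is isomorphic to $\mathcal K\cap(N\otimes V)$. So $l\ge dq-\dim(\mathcal K\cap(N\otimes V))$. Inserting this in the inequality for $dj+l$ and using semistability of $\mathcal K$,
\[
dv-v^+\le\dim\bigl(\mathcal K\cap(N\otimes V)\bigr)\le\frac{dq-p}{q}\,v=dv-\frac pq\,v .
\]
Hence $py_0\le pv\le qv^+$.
\end{proof}

\section{Independence after an excursion}\label{sec:exc}

We isolate the data of one excursion, with time shifted so that the turning point is at time $0$ and level $i$ is visited at times $-i$ and $i$. The hypotheses are chosen so that an upper excursion over the opposite rings also satisfies them.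

\begin{proposition}\label{prop:exc}
Let $\ell\ge1$ and let $d_0,\dots,d_\ell$ be positive integers with
\begin{equation}\label{eq:exc}
K(d_i,\dots,d_\ell)>0\quad(1\le i\le\ell),\qquad K(d_0,\dots,d_\ell)\ge0 .
\end{equation}
Let $D_t$ $(-\ell-1\le t\le\ell-1)$ be division rings with $D_{t-2}\subseteq D_t$, and let $\psi_t\colon D_{t-1}\to M_{d_{|t|}}(D_t)$ $(-\ell\le t\le\ell-1)$ be frames with columns $C_t$, rows $R_t$ and standard bases $c_b^t,r_b^t$. Assume:
\begin{itemize}
\item[(E1)] for $0\le i\le\ell-1$, $(D_{-i},C_{-i})$ is a right localization of rank $d_i$ of $(D_{-i-1},N_i,D_{-i-2})$ for a bimodule $N_i$ containing $R_{-i-1}$; thus $R_{-i-1}\subseteq C_{-i}$;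
\item[(E2)] for $1\le i\le\ell-1$, $\psi_i$ restricts to $\psi_{-i}$ on $D_{-i-1}$; thus $C_{-i}\subseteq C_i$ with $c_b^{-i}=c_b^i$;
\item[(E3)] for $1\le i\le\ell-1$, $(D_i,R_i)$ is a left localization of rank $d_i$ of $(D_{i-2},C_{i-1},D_{i-1})$, and the composite $R_{-i}\subseteq C_{-i+1}\subseteq C_{i-1}\subseteq R_i$ sends $r_b^{-i}$ to $r_b^i$.
\end{itemize}
The inclusions of division rings in the localizations are the given ones. Then the images of $r_1^{-\ell},\dots,r_{d_\ell}^{-\ell}$ under $R_{-\ell}\subseteq C_{-\ell+1}\subseteq C_{\ell-1}$ are left $D_{\ell-2}$-independent.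
\end{proposition}

\begin{proof}
Let $w_i=K(d_{i+1},\dots,d_\ell)$ for $-1\le i\le\ell$. Then $w_\ell=1$, $w_{\ell-1}=d_\ell$, $w_{i-1}=d_iw_i-w_{i+1}$ for $0\le i\le\ell-1$ by \eqref{eq:left}, and \eqref{eq:exc} says that $w_0,\dots,w_\ell>0$ and $w_{-1}\ge0$.

\emph{Descent.} We construct left $D_{-i-1}$-spaces $Y_i$ of dimension $w_i$ for $i=\ell,\ell-1,\dots,0$, with $Y_i\subseteq R_{-i-1}\otimes_{D_{-i-2}}Y_{i+1}$ for $i<\ell$, such that
\begin{itemize}
\item[$(\mathrm S_i)$] $Y_i$ is $D_{-i}$-semistable in $C_{-i}\otimes_{D_{-i-2}}Y_{i+1}$\quad$(0\le i\le\ell-1)$.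
\end{itemize}
Put $Y_\ell=D_{-\ell-1}$ and $Y_{\ell-1}=R_{-\ell}=R_{-\ell}\otimes Y_\ell$; $(\mathrm S_{\ell-1})$ holds because $\dim Y_\ell=1$. Let $1\le i\le\ell-1$ and assume $(\mathrm S_i)$. The right dual of $C_{-i}$ is $R_{-i}$, and $w_i\ge1$, so Lemma~\ref{lem:reflect} gives an exact sequence of left $D_{-i}$-spaces
\begin{equation}\label{eq:seq}
0\to Y_{i-1}\to R_{-i}\otimes_{D_{-i-1}}Y_i\xrightarrow{\ \operatorname{ev}\ }D_{-i}\otimes_{D_{-i-2}}Y_{i+1}\to0,
\end{equation}
which defines $Y_{i-1}$, of dimension $d_iw_i-w_{i+1}=w_{i-1}$ and semistable in $R_{-i}\otimes Y_i$, hence in $N_{i-1}\otimes Y_i$. By (E1), $(D_{-i+1},C_{-i+1})$ is a right localization of $(D_{-i},N_{i-1},D_{-i-1})$ of rank $d_{i-1}$, and $d_{i-1}w_{i-1}-w_i=w_{i-2}\ge0$. Lemma~\ref{lem:ext} gives $(\mathrm S_{i-1})$.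

\emph{Ascent.} For $0\le i\le\ell-1$ we have $Y_i\subseteq C_{-i}\otimes_{D_{-i-2}}Y_{i+1}\subseteq C_i\otimes_{D_{-i-2}}Y_{i+1}$, and the last space is a left $D_{i-1}$-space with $D_{-i-1}\subseteq D_{i-1}$. We prove by induction on $i$:
\begin{itemize}
\item[$(\mathrm A_i)$] every $D_{-i-1}$-basis of $Y_i$ is left $D_{i-1}$-independent, and $D_{i-1}Y_i$ is $D_i$-semistable in $C_i\otimes_{D_{-i-2}}Y_{i+1}$.
\end{itemize}
At the turning point the two sides coincide, and $(\mathrm A_0)$ is $(\mathrm S_0)$. Let $1\le i\le\ell-1$ and assume $(\mathrm A_{i-1})$. We apply Lemma~\ref{lem:inv} with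
\[
A=D_{i-2},\quad B=D_{i-1},\quad N=C_{i-1},\quad D=D_i,\quad R=R_i,\quad C=C_i,\quad d=d_i,
\]
with $p=w_{i+1}$, $q=w_i$, and with $n_b$ the image of $r_b^{-i}$ in $C_{i-1}$. By (E3), $n_b=r_b^i$ is a basis of $R_i$ contained in $N$, and $n_b^*=c_b^i$. A basis of $Y_{i+1}$ identifies $C_{\pm i}\otimes Y_{i+1}$ with $C_{\pm i}^{\,p}$ and $D_{-i}\otimes Y_{i+1}$ with $D_{-i}^{\,p}$. Let $y_1,\dots,y_q$ be a basis of $Y_i$; it identifies $C_{i-1}\otimes_{D_{-i-1}}Y_i$ with $N\otimes_BB^q$, taking $y_a$ to $\varepsilon_a$. Write $y_a=\sum_bc_b^{-i}y_{ab}$ in $C_{-i}^{\,p}$ with $y_{ab}\in D_{-i}^{\,p}$. Since $D_{-i}\subseteq D_{i-2}$, the $y_{ab}$ lie in $A^p$, and by (E2) $y_a=\sum_bn_b^*y_{ab}$ in $C_i^{\,p}$.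

Duality of the standard bases gives $\operatorname{ev}(r_b^{-i}\otimes y_a)=y_{ab}$. So in the basis $r_b^{-i}\otimes y_a$, the map $\operatorname{ev}$ in \eqref{eq:seq} is $(c_{ab})\mapsto\sum c_{ab}y_{ab}$ over $D_{-i}$; it is surjective with kernel $Y_{i-1}$. Extending scalars to $A$, the same matrix defines a surjection $A^{dq}\to A^p$ whose kernel is spanned by the kernel over $D_{-i}$. The embedding $R_{-i}\otimes Y_i\subseteq C_{i-1}\otimes Y_i$ is left $D_{-i}$-linear and takes $r_b^{-i}\otimes y_a$ to $n_b\otimes\varepsilon_a$. Hence $\mathcal K=D_{i-2}Y_{i-1}$, which is semistable in $N\otimes_BB^q$ by $(\mathrm A_{i-1})$. The conclusion of Lemma~\ref{lem:inv} is $(\mathrm A_i)$.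

Finally $Y_{\ell-1}=R_{-\ell}$ and $C_{\ell-1}\otimes Y_\ell=C_{\ell-1}$, so the first half of $(\mathrm A_{\ell-1})$ is the assertion.
\end{proof}

\begin{remark}
The strict inequalities in \eqref{eq:exc} keep the spaces $Y_0,\dots,Y_\ell$ nonzero. The full continuant $w_{-1}$ is used once, in the last application of Lemma~\ref{lem:ext}, and there $w_{-1}\ge0$ suffices. This is why (P) allows $K(d_0,\dots,d_N)=0$, the case needed for Theorem~\ref{thm:main}. Example~\ref{ex:depth2} shows that the proposition can fail when $w_{-1}<0$.
\end{remark}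

\begin{proof}[Proof of Claim U]
Let $t$ be an up-step to level $\ell$ with last visit $s=t-2\ell$, and let $z=s+\ell$ be the time at level $0$. At time $z+\tau$ with $|\tau|\le\ell$ the walk is at level $|\tau|$. Apply Proposition~\ref{prop:exc} to the rings $D_{z+\tau}$ and frames $\psi_{z+\tau}$, all of which belong to times less than $t$. Condition \eqref{eq:exc} follows from (P). The times $z-i$ with $0\le i\le\ell-1$ are down-steps, so (D) gives (E1) with $N_i=R_{z-i-1}$ and with $\beta_{z-i}$ as the inclusion. For $1\le i\le\ell-1$ the times $z-i<z+i$ bound a lower excursion, so $z+i$ is an up-step and not a first visit; (a) gives (E2), and (U) with (b) gives (E3). The conclusion is that the images of the $r_b^s$ in $C_{z+\ell-1}=C_{t-1}$ are left independent over $D_{z+\ell-2}=D_{t-2}$.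
\end{proof}

\begin{proof}[Proof of Claim D]
Let $t$ be a down-step to level $\ell$ with last visit $s$, let $n$ be the top of the upper excursion, $h=n-\ell\ge1$ and $z=s+h$, so that $t=z+h$ and the walk is at level $n-|\tau|$ at time $z+\tau$ for $|\tau|\le h$. Apply Proposition~\ref{prop:exc} with $h$ in place of $\ell$, to the integers $\hat d_i=d_{n-i}$, the rings $\hat D_\tau=D_{z+\tau}^{\mathrm{op}}$ and the transposed frames $\hat\psi_\tau=\psi_{z+\tau}^{\mathsf T}$, whose columns are $\hat C_\tau=R_{z+\tau}$ and whose rows are $\hat R_\tau=C_{z+\tau}$.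

\emph{Condition \eqref{eq:exc}.} By reversal, $K(\hat d_i,\dots,\hat d_h)=K(d_\ell,\dots,d_{n-i})$. For $i\ge1$ we have $n-i<N$, so this is positive by (P); for $i=0$ it is nonnegative.

\emph{(E1).} For $0\le i\le h-1$ the time $z-i$ is an up-step, so $(D_{z-i},R_{z-i})$ is a left localization of rank $\hat d_i$ of $(D_{z-i-2},N_{z-i},D_{z-i-1})$ with $N_{z-i}\supseteq C_{z-i-1}$. By (Op), $(\hat D_{-i},\hat C_{-i})$ is a right localization of $(\hat D_{-i-1},N_{z-i},\hat D_{-i-2})$, and $N_{z-i}\supseteq\hat R_{-i-1}$. The top of the excursion may be a first visit; this is why (E1) allows a bimodule larger than the rows.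

\emph{(E2), (E3).} For $1\le i\le h-1$ the times $z-i<z+i$ bound an upper excursion. Condition (a) gives (E2). By (D), $(D_{z+i},C_{z+i})$ is a right localization of rank $\hat d_i$ of $(D_{z+i-1},R_{z+i-1},D_{z+i-2})$, so by (Op) $(\hat D_i,\hat R_i)$ is a left localization of $(\hat D_{i-2},\hat C_{i-1},\hat D_{i-1})$; and (b$'$) says that $C_{z-i}\to R_{z-i+1}\subseteq R_{z+i-1}\to C_{z+i}$ takes $c_b^{z-i}$ to $c_b^{z+i}$, which is the last requirement of (E3).

The conclusion is that the images of the standard basis $c_b^s$ of $\hat R_{-h}=C_s$ in $\hat C_{h-1}=R_{t-1}$ are left independent over $\hat D_{h-2}=D_{t-2}^{\mathrm{op}}$, that is, right independent over $D_{t-2}$.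
\end{proof}

This completes the proof of Theorem~\ref{thm:exist}, and with it of Theorems~\ref{thm:main} and~\ref{thm:class}.

\begin{thebibliography}{9}

\bibitem{Bergman} Bergman, \emph{Modules over coproducts of rings}, Trans. AMS 200 (1974).

\bibitem{Cohn} Cohn, \emph{Free Ideal Rings and Localization in General Rings}.

\bibitem{DS} Dicks and Sontag, 1978.

\bibitem{source} \emph{On right pure semisimple hereditary rings and an Artin problem}, \texttt{https://core.ac.uk/download/pdf/82733724.pdf}.

\bibitem{Schofield} Schofield, \emph{Representations of Rings over Skew Fields}.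

\end{thebibliography}
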